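
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Bounded Ces\`aro means and fixed points of nonexpansive mappings}


\begin{abstract}
Let $C$ be a closed convex subset of a uniformly convex Banach space, let $T:C\to C$ be nonexpansive, and let $S_nx=\frac1n\sum_{i<n}T^ix$. We show that if $\{S_nx\}$ has a bounded subsequence for some $x\in C$, then $T$ has a fixed point. The proof is an a priori estimate $\max_{m<n}\|T^mx-x\|\le K\|S_nx-x\|$ in which $K$ depends only on the space. We then give the sharp form of the resulting bounds on the orbit, extend the estimate to spaces with uniform normal structure, and construct a reflexive space with normal structure in which the conclusion fails.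
\end{abstract}

\section{The question and the results}

Let $C$ be a nonempty closed convex subset of a Banach space $E$. A map $T:C\to C$ is \emph{nonexpansive} if $\|Ty-Tz\|\le\|y-z\|$ for all $y,z\in C$. For $x\in C$ put
\[
S_nx=\frac1n\sum_{i=0}^{n-1}T^ix,\qquad n\ge1 .
\]
If $T$ has a fixed point $p$, then $\|T^ix-p\|\le\|x-p\|$ for all $i$. Every orbit is then bounded, and so are its means $S_nx$. The following question, posed in \cite{source}, asks for a strong converse.

\begin{quote}
\emph{Let $E$ be uniformly convex, and suppose that for some $x\in C$ the sequence $\{S_nx\}$ has a bounded subsequence. Must $T$ have a fixed point?}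
\end{quote}

It is known that the answer is yes in Hilbert space. In uniformly convex spaces a bounded \emph{orbit} yields a fixed point by a standard argument (Section~\ref{sec:fixed}), so the issue is whether bounded means force a bounded orbit. For arbitrary sequences they do not, because of cancellation: the real sequence $b_i=(-1)^ii$ is unbounded, but its means have absolute value at most $\frac12$. Moreover, the hypothesis controls the means only along a subsequence of times, which may be very sparse. Any proof must therefore use that the sequence is an orbit of a nonexpansive map. It must also use the geometry of $E$, since the implication fails in general (Theorem~\ref{thm:counter}).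

We measure convexity by
\[
\delta(\varepsilon)=\inf\Big\{1-\Big\|\frac{u+v}2\Big\|:\ \|u\|,\|v\|\le1,\ \|u-v\|\ge\varepsilon\Big\},\qquad 0<\varepsilon\le2 .
\]
The space $E$ is \emph{uniformly convex} if $\delta(\varepsilon)>0$ for all such $\varepsilon$. The function $\delta$ is nondecreasing. All spaces are assumed to be nonzero and real; a complex space is regarded as a real one.

\begin{theorem}\label{thm:main}
Let $E$ be uniformly convex and let $\delta=\delta(1/4)$. For every closed convex $C\subseteq E$, every nonexpansive $T:C\to C$, every $x\in C$ and every $n\ge1$,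
\[
\max_{0\le m\le n-1}\|T^mx-x\|\le\Big(2+\frac4\delta\Big)\|S_nx-x\| .
\]
Consequently, if $\{S_nx\}$ has a bounded subsequence, then $\{T^nx\}$ is bounded and $T$ has a fixed point in $C$.
\end{theorem}

So the answer to the question is yes, and the theorem gives a dichotomy.

\begin{corollary}\label{cor:equiv}
Let $E$ be uniformly convex and $T:C\to C$ nonexpansive. The following are equivalent: {\rm(i)} $T$ has a fixed point; {\rm(ii)} some (every) orbit of $T$ is bounded; {\rm(iii)} $\liminf_n\|S_nx\|<\infty$ for some (every) $x\in C$. If $T$ has no fixed point, then $\|S_nx\|\to\infty$ for every $x\in C$.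
\end{corollary}

\begin{proof}
A fixed point makes every orbit bounded. If one orbit $\{T^ix\}$ is bounded, so are its means $S_nx$. If $\liminf_n\|S_nx\|<\infty$ for one $x$, then $\{S_nx\}$ has a bounded subsequence and Theorem~\ref{thm:main} gives (i). Thus the ``some'' and ``every'' versions of (ii) and (iii) are all equivalent to (i). If (i) fails, then $\liminf_n\|S_nx\|=\infty$ for every $x$.
\end{proof}

Once fixed points are known to exist, the constants can be made sharp. Write $\operatorname{Fix}T$ for the set of fixed points of $T$.

\begin{theorem}\label{thm:sharp}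
Let $E$ be uniformly convex, let $C$, $T$, $x$ be as above, and suppose that $\beta:=\liminf_n\|S_nx-x\|<\infty$. Then every weak cluster point of a bounded subsequence of $\{S_nx\}$ is a fixed point of $T$, and
\[
\operatorname{dist}(x,\operatorname{Fix}T)\le\beta,\qquad \sup_m\|T^mx-x\|\le2\beta .
\]
The constants $1$ and $2$ are optimal in every such $E$.
\end{theorem}

For the last two results let, for a nonempty bounded convex set $K$,
\[
\operatorname{rad}K=\inf_{z\in K}\ \sup_{y\in K}\|y-z\| .
\]
The space $E$ has \emph{normal structure} if $\operatorname{rad}K<\operatorname{diam}K$ for every bounded closed convex $K\subseteq E$ with more than one point. It has \emph{uniform normal structure} with constant $\kappa<1$ if $\operatorname{rad}K\le\kappa\operatorname{diam}K$ for every nonempty bounded closed convex $K\subseteq E$. Uniform normal structure implies normal structure, and $\kappa\ge\frac12$ necessarily, because a segment $K$ has $\operatorname{rad}K=\frac12\operatorname{diam}K$.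

Uniform normal structure holds whenever $\delta(\varepsilon)>0$ for some $\varepsilon<1$, in particular in every uniformly convex space. Indeed, let $d=\operatorname{diam}K>0$ and choose $u,v\in K$ with $\|u-v\|\ge\varepsilon d$. For $z\in K$ the vectors $(z-u)/d$ and $(z-v)/d$ lie in the unit ball at distance at least $\varepsilon$, so $\|z-\frac{u+v}2\|\le(1-\delta(\varepsilon))d$. Thus $\kappa=1-\delta(\varepsilon)$ works.

\begin{theorem}\label{thm:uns}
Let $E$ have uniform normal structure with constant $\kappa<1$, and let $N\ge2/(1-\kappa)$ be an integer. For $C$ closed convex, $T:C\to C$ nonexpansive, $x\in C$ and $n\ge1$,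
\[
\max_{0\le m\le n-1}\|T^mx-x\|\le\frac{12N^2}{1-\kappa}\,\|S_nx-x\| .
\]
Hence, if $\{S_nx\}$ has a bounded subsequence, then the orbit of $x$ is bounded and $T$ has a fixed point in $C$.
\end{theorem}

\begin{theorem}\label{thm:counter}
There are a reflexive Banach space $X$ with normal structure and a nonexpansive map $T:X\to X$ without fixed points such that $\{S_n0\}$ has a bounded subsequence.
\end{theorem}

Section~\ref{sec:line} isolates the facts about orbits on which the estimates rest and shows the main idea on the real line and in Hilbert space. Theorem~\ref{thm:main} is proved in Sections~\ref{sec:uc} and~\ref{sec:fixed}, and the three other theorems in Sections~\ref{sec:sharp}, \ref{sec:uns} and~\ref{sec:counter}.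

\section{Orbits, and the idea on the line}\label{sec:line}

Fix $x\in C$ and $n\ge1$, and write
\[
a_i=T^ix,\quad \psi(m)=\|a_m-a_0\|,\quad S=S_nx,\quad B=\|S-a_0\|,\quad D=\max_{0\le m\le n-1}\psi(m)=\psi(i^*),
\]
where $i^*\in\{0,\dots,n-1\}$ is an index at which the maximum is attained. We want to bound $D$ by a multiple of $B$. All that is used about the orbit is that, by nonexpansiveness,
\begin{equation}\label{eq:orbit}
\|a_i-a_j\|\le\psi(|i-j|)\qquad(i,j\ge0).
\end{equation}
In particular all the distances $\|a_i-a_j\|$ with $i,j<n$ are at most $D$. Neither the closedness nor the convexity of $C$ plays a role in the estimates.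

The idea is as follows. The point $a_{i^*}$ is at distance $D$ from $a_0$, so it is at distance at least $D-B$ from the mean $S$ of the points $a_j$. No single $a_j$ is farther than $D$ from $a_{i^*}$. If $B$ is small compared with $D$, then most $a_j$ must be at distance nearly $D$ from $a_{i^*}$, and one linear functional witnesses this for all of them. The lemma states this for an arbitrary index $i$ in place of $i^*$.

\begin{lemma}\label{lem:basic}
Let $0\le i\le n-1$, and let $f\in E^*$ satisfy $\|f\|=1$ and $f(a_i-a_0)=\psi(i)$. Then
\[
0\le D-\psi(|i-j|)\le D-f(a_i-a_j)\quad(0\le j<n),\qquad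
\frac1n\sum_{j<n}\big(D-f(a_i-a_j)\big)\le D-\psi(i)+B .
\]
In particular, for $i=i^*$,
\begin{equation}\label{eq:deficit}
\frac1n\sum_{j<n}\big(D-\psi(|i^*-j|)\big)\le B ,
\end{equation}
and consequently
\begin{equation}\label{eq:count}
D-B\le\frac2n\sum_{m<n}\psi(m).
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:orbit}, $f(a_i-a_j)\le\|a_i-a_j\|\le\psi(|i-j|)\le D$. The average of $f(a_i-a_j)$ over $j<n$ is $f(a_i-S)=f(a_i-a_0)-f(S-a_0)\ge\psi(i)-B$. This proves the first line. A functional $f$ as required exists for every $i$ by the Hahn--Banach theorem (if $a_i=a_0$, any $f$ of norm $1$ will do), so taking $i=i^*$, where $\psi(i^*)=D$, gives \eqref{eq:deficit}. Finally, \eqref{eq:deficit} says that $D-B\le\frac1n\sum_{j<n}\psi(|i^*-j|)$. Each value $m\in\{0,\dots,n-1\}$ is taken by $|i^*-j|$ at most twice, namely for $j=i^*\pm m$, and \eqref{eq:count} follows.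
\end{proof}

Inequality \eqref{eq:count} is the \emph{counting half} of the argument: if $B$ is small compared with $D$, then the average displacement is at least about $D/2$. It holds in every Banach space. The \emph{geometric half} has to show that the average displacement is also small.

\paragraph{The line.} Let $E=\mathbb R$. After a reflection we may assume $a_{i^*}=a_0+D$. For every $j<n$ we have $|a_{i^*}-a_j|\le D$, hence $a_j\ge a_{i^*}-D=a_0$. So all points lie on one side of $a_0$ and there is no cancellation:
\[
B=S-a_0=\frac1n\sum_{j<n}(a_j-a_0)=\frac1n\sum_{j<n}\psi(j).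
\]
With \eqref{eq:count} this gives $D-B\le2B$, that is, $D\le3B$.

\paragraph{Hilbert space.} Put $v_j=a_{i^*}-a_j$. Then $\|v_j\|\le D=\|v_0\|$, and $a_j-a_0=v_0-v_j$. The average of the $v_j$ is $a_{i^*}-S=v_0-(S-a_0)$, which is close to $v_0$ if $B$ is small compared with $D$. A ball of a Hilbert space is round, so most of the $v_j$ must then be close to $v_0$. Precisely, $\psi(j)^2=\|v_0-v_j\|^2\le2D^2-2\langle v_j,v_0\rangle$, and averaging gives
\[
\frac1n\sum_{j<n}\psi(j)^2\le2D^2-2\langle a_{i^*}-S,v_0\rangle=2\langle S-a_0,v_0\rangle\le2BD .
\]
By Cauchy--Schwarz the average of $\psi$ is at most $\sqrt{2BD}$, and \eqref{eq:count} becomes $D-B\le2\sqrt{2BD}$. If $D>0$, then $t=\sqrt{B/D}$ satisfies $t^2+2\sqrt2\,t-1\ge0$. Hence $t\ge\sqrt3-\sqrt2$ and $D\le(\sqrt3+\sqrt2)^2B=(5+2\sqrt6)B$.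

\paragraph{No geometry.} In an arbitrary Banach space the term $j=i^*$ of the sum in \eqref{eq:deficit} equals $D$, so $D\le nB$. This bound is useless for our purpose, since it deteriorates with $n$. Without assumptions on $E$, however, it cannot be improved.

\begin{example}\label{ex:linfty}
Let $N\ge2$, and let $a_0=0$ and $a_m=e_m$ $(1\le m\le N-1)$ in $\ell_\infty^{N-1}$, where the $e_m$ are the unit vectors. Any two of these points have distance $1$, so the cyclic shift $a_0\mapsto a_1\mapsto\dots\mapsto a_{N-1}\mapsto a_0$ is an isometry of a finite set. It extends to a nonexpansive map $T$ of $\ell_\infty^{N-1}$. This follows from McShane's extension, applied to each coordinate: a $1$-Lipschitz function $\varphi$ on a finite subset $A$ of a metric space with metric $\rho$ extends to the $1$-Lipschitz function $y\mapsto\min_{a\in A}(\varphi(a)+\rho(y,a))$. For $x=0$ and $n=N$ we get $S_N0=\frac1N(1,\dots,1)$, so $B=\frac1N$, while $D=1$.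
\end{example}

\section{The estimate in uniformly convex spaces}\label{sec:uc}

In a uniformly convex space the inner product with $v_0$ is replaced by a functional $f$ norming $v_0$. The roundness of the ball enters through $\delta$: a point $w$ of the unit ball that is far from $u=v_0/D$ must have $f(w)$ well below $1=f(u)$. By Lemma~\ref{lem:basic} this can happen only for a small proportion of the points.

\begin{proof}[Proof of the estimate in Theorem~\ref{thm:main}]
We may assume $D>0$. Put $\theta=B/D$ and
\[
w_j=\frac{a_{i^*}-a_j}D\quad(0\le j<n),\qquad u=w_0=\frac{a_{i^*}-a_0}D .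
\]
Then $\|w_j\|\le1$, $\|u\|=1$ and $\psi(j)=D\|u-w_j\|$. Choose $f\in E^*$ with $\|f\|=1$ and $f(u)=1$. Dividing the inequality of Lemma~\ref{lem:basic} for $i=i^*$ by $D$ gives
\begin{equation}\label{eq:slice}
\frac1n\sum_{j<n}\big(1-f(w_j)\big)\le\theta ,
\end{equation}
and all terms are nonnegative. Let $J=\{j<n:\|w_j-u\|\ge\frac14\}$. For $j\in J$,
\[
1-\delta\ge\Big\|\frac{w_j+u}2\Big\|\ge\frac{f(w_j)+f(u)}2=\frac{f(w_j)+1}2 ,
\]
so $1-f(w_j)\ge2\delta$. By \eqref{eq:slice}, $|J|/n\le\theta/(2\delta)$. Now $\psi(j)<D/4$ for $j\notin J$, while $\psi(j)\le D$ always, and so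
\[
\frac1n\sum_{j<n}\psi(j)\le D\Big(\frac14+\frac\theta{2\delta}\Big).
\]
Inserting this into \eqref{eq:count} and dividing by $D$ gives $1-\theta\le\frac12+\theta/\delta$. Hence $1\le\theta(2+2/\delta)$, that is, $D\le(2+2/\delta)B$, and in particular $D\le(2+4/\delta)B$.
\end{proof}

\begin{remark}
Only the positivity of $\delta(\frac14)$ was used. With $\varepsilon$ in place of $\frac14$, the last step reads $1-\theta\le2\varepsilon+\theta/\delta(\varepsilon)$, so any $\varepsilon<\frac12$ with $\delta(\varepsilon)>0$ yields an estimate. The factor $2$ in \eqref{eq:count}, which comes from the two indices $i^*\pm m$, is what limits $\varepsilon$ in this argument.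
\end{remark}

\section{From bounded means to a fixed point}\label{sec:fixed}

\paragraph{Bounded means give bounded orbits.} Suppose that an estimate
\begin{equation}\label{eq:K}
\max_{m<n}\|T^mx-x\|\le K\|S_nx-x\|\qquad(n\ge1)
\end{equation}
holds and that $\|S_{n_k}x\|\le L$ with $n_k\to\infty$. Given $m$, apply \eqref{eq:K} with some $n_k>m$. This gives $\|T^mx-x\|\le K(L+\|x\|)$, a bound independent of $m$. It does not matter how sparse the times $n_k$ are, because one good time $n_k$ controls the whole orbit before time $n_k$.

\paragraph{Bounded orbits give fixed points.} This is the standard asymptotic center argument. We separate the part that needs only reflexivity, since it will be used again.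

\begin{lemma}\label{lem:center}
Let $E$ be reflexive, let $T:C\to C$ be nonexpansive on a closed convex set, and let $\{T^nx\}$ be bounded. Put $r(y)=\limsup_n\|T^nx-y\|$. The set $M$ of minimizers of $r$ on $C$ is nonempty, weakly compact, convex, and $T(M)\subseteq M$.
\end{lemma}

\begin{proof}
The function $r$ is convex and $1$-Lipschitz, and $r(y)\ge\|y-x\|-\sup_n\|T^nx-x\|$. Hence the sets $\{y\in C:r(y)\le t\}$ are closed, convex and bounded, so they are weakly compact by reflexivity. For $t>\inf_Cr$ they are nonempty, and they are nested. Their intersection over these $t$ is $M$, which is therefore nonempty, convex and weakly compact. Finally, $r(Ty)=\limsup_n\|T^{n+1}x-Ty\|\le r(y)$, so $T(M)\subseteq M$.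
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
Let $\{S_nx\}$ have a bounded subsequence. The orbit is bounded, by \eqref{eq:K} with $K=2+4/\delta$. A uniformly convex space is reflexive (Milman--Pettis), so Lemma~\ref{lem:center} applies. We show that $M$ is a single point; since $T(M)\subseteq M$, that point is then fixed.

Let $r_0=\min_Cr$, and suppose that $y\ne y'$ both belong to $M$. Then $r_0>0$, since otherwise $T^nx$ would converge to both $y$ and $y'$. Let $0<\varepsilon\le1$. For all large $n$ we have $\|T^nx-y\|\le r_0+\varepsilon$ and $\|T^nx-y'\|\le r_0+\varepsilon$; in particular $\|y-y'\|/(r_0+\varepsilon)\le2$. Since $\delta$ is nondecreasing, it follows that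
\[
\Big\|T^nx-\frac{y+y'}2\Big\|\le(r_0+\varepsilon)(1-d),\qquad d=\delta\Big(\frac{\|y-y'\|}{r_0+1}\Big)>0 .
\]
Letting $n\to\infty$ and then $\varepsilon\to0$ gives $r(\frac{y+y'}2)\le r_0(1-d)<r_0$. As $\frac{y+y'}2\in C$, this is a contradiction.
\end{proof}

The assumptions on $C$ are needed here. The map $Ty=-y$ on $\{-1,1\}\subset\mathbb R$ and the map $Ty=y/2$ on $(0,1]$ have bounded orbits and no fixed point.

\section{Sharp constants}\label{sec:sharp}

The constant in Theorem~\ref{thm:main} depends on $E$ and holds for each $n$. In the limit one can do better, by means of two published results, which we recall.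

\begin{itemize}
\item (Bruck \cite{Bruck}) Let $T$ be a nonexpansive self-map of a bounded closed convex subset of a uniformly convex space. Then $\|S_nx-TS_nx\|\to0$, uniformly in $x$.
\item (Browder \cite{Browder}, demiclosedness of $I-T$) Let $T$ be a nonexpansive self-map of a closed convex subset of a uniformly convex space. If $y_k$ converges weakly to $p$ and $y_k-Ty_k\to0$ in norm, then $Tp=p$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Since $\beta<\infty$, the sequence $\{S_nx\}$ has a bounded subsequence, and Theorem~\ref{thm:main} provides a point $p_0\in\operatorname{Fix}T$. The set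
\[
C_0=C\cap\{y:\|y-p_0\|\le\|x-p_0\|\}
\]
is bounded, closed, convex and $T$-invariant. It contains the orbit of $x$ and hence all $S_nx$; in particular the whole sequence $\{S_nx\}$ is bounded. By Bruck's theorem on $C_0$, $S_nx-TS_nx\to0$. A weak cluster point $p$ of $\{S_nx\}$ is the weak limit of a subsequence, because the closed linear span of the bounded sequence $\{S_nx\}$ is separable and reflexive, so the weak topology is metrizable on its bounded sets. By demiclosedness, $Tp=p$.

Choose $n_k\to\infty$ with $\|S_{n_k}x-x\|\to\beta$ and, after passing to a subsequence, $S_{n_k}x$ weakly convergent to some $p$. Then $p\in\operatorname{Fix}T$, and $\|p-x\|\le\beta$ by weak lower semicontinuity of the norm. This is the first bound. The second follows from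
\[
\|T^mx-x\|\le\|T^mx-p\|+\|p-x\|\le2\|p-x\|\le2\beta .
\]

For optimality, take $C=E$, $Ty=2p-y$ and $x\ne p$. The orbit of $x$ alternates between $x$ and $2p-x$. Hence $S_nx\to p$ and $\beta=\|p-x\|$, while $\operatorname{Fix}T=\{p\}$ and $\|Tx-x\|=2\|p-x\|$. Both bounds are attained with $\beta>0$.
\end{proof}

\section{Uniform normal structure suffices}\label{sec:uns}

In Example~\ref{ex:linfty}, where the estimate degenerates as $N\to\infty$, the orbit consists of the vertices of a simplex $K$ of diameter $1$ whose radius is nearly as large. Indeed, any $z\in K$ gives some vertex $e_l$ a weight $\lambda_l\le1/(N-1)$, and then $\|e_l-z\|\ge1-\lambda_l$. Uniform normal structure forbids such simplices when $N$ is large. The idea of the proof of Theorem~\ref{thm:uns} is that they are the only obstacle: if $B$ is very small compared with $D$, then some choice of $N$ points of the orbit has a convex hull of this kind, with diameter at most $D$ and radius nearly $D$. Such a choice is found by random sampling.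

\begin{proof}[Proof of Theorem~\ref{thm:uns}]
We use the notation of Section~\ref{sec:line} and assume $D>0$.

\emph{Most displacements are nearly maximal.} Inequality \eqref{eq:deficit} concerns the displacements $\psi(|i^*-j|)$. Let $s=\max(i^*,n-1-i^*)$, so that $s\le n-1$ and $n\le2s+1\le2(s+1)$. As $j$ runs through $\{0,\dots,i^*\}$ or through $\{i^*,\dots,n-1\}$, whichever gives $s$, the number $|i^*-j|$ takes each value $0,\dots,s$ once. The terms in \eqref{eq:deficit} are nonnegative, hence
\begin{equation}\label{eq:most}
\sum_{m=0}^s\big(D-\psi(m)\big)\le nB .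
\end{equation}

\emph{Most pairs are nearly at distance $D$.} For each $i\le s$ choose $f_i\in E^*$ with $\|f_i\|=1$ and $f_i(a_i-a_0)=\psi(i)$. In Lemma~\ref{lem:basic} drop the nonnegative terms with $j>s$, then sum over $i\le s$ and use \eqref{eq:most}. Since $n\le2(s+1)$,
\begin{equation}\label{eq:pairs}
\frac1{(s+1)^2}\sum_{i,j\le s}\big(D-f_i(a_i-a_j)\big)\le\frac{n\big(nB+(s+1)B\big)}{(s+1)^2}\le4B+2B=6B .
\end{equation}
The functional $f_i$ depends only on $i$, and it witnesses the distance from $a_i$ to most other points simultaneously. This is what will make convex combinations tractable.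

\emph{Sampling.} Choose $i_1,\dots,i_N$ independently and uniformly from $\{0,\dots,s\}$. For $l\ne k$ the pair $(i_l,i_k)$ is uniformly distributed on $\{0,\dots,s\}^2$. By \eqref{eq:pairs}, the sum of $D-f_{i_l}(a_{i_l}-a_{i_k})$ over the $N(N-1)$ ordered pairs $l\ne k$ has expectation at most $6N(N-1)B$. Fix a choice for which the sum does not exceed this value, and put $y_l=a_{i_l}$, $g_l=f_{i_l}$. All terms are nonnegative, so
\begin{equation}\label{eq:sample}
\sum_{k\ne l}\big(D-g_l(y_l-y_k)\big)\le6N(N-1)B\qquad\text{for each } l .
\end{equation}

\emph{The radius of the convex hull.} Let $K=\operatorname{conv}\{y_1,\dots,y_N\}$, a compact convex set. By convexity of the norm its diameter is the largest distance between two of the $y_l$, so $\operatorname{diam}K\le D$. Let $z=\sum_k\lambda_ky_k\in K$ with $\lambda_k\ge0$, $\sum_k\lambda_k=1$, and choose $l$ with $\lambda_l\le1/N$. Then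
\[
\|y_l-z\|\ge g_l(y_l-z)=\sum_{k\ne l}\lambda_kg_l(y_l-y_k)
=(1-\lambda_l)D-\sum_{k\ne l}\lambda_k\big(D-g_l(y_l-y_k)\big),
\]
and by \eqref{eq:sample} the right-hand side is at least $(1-\frac1N)D-6N(N-1)B$. As $z\in K$ was arbitrary,
\[
\Big(1-\frac1N\Big)D-6N(N-1)B\le\operatorname{rad}K\le\kappa\operatorname{diam}K\le\kappa D .
\]
Since $\frac1N\le\frac{1-\kappa}2$, we have $1-\frac1N-\kappa\ge\frac{1-\kappa}2$. Hence $D\le\frac{12N(N-1)}{1-\kappa}B\le\frac{12N^2}{1-\kappa}B$.

\emph{The fixed point.} If $\{S_nx\}$ has a bounded subsequence, the orbit is bounded, by \eqref{eq:K} with $K=12N^2/(1-\kappa)$. Uniform normal structure implies reflexivity (Maluta \cite{Maluta}), so Lemma~\ref{lem:center} gives a nonempty weakly compact convex set $M\subseteq C$ with $T(M)\subseteq M$. Kirk's theorem \cite{Kirk} states that a nonexpansive self-map of a nonempty weakly compact convex set has a fixed point if the space has normal structure, as $E$ does. It yields a fixed point in $M$.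
\end{proof}

\section{Reflexivity and normal structure do not suffice}\label{sec:counter}

We prove Theorem~\ref{thm:counter} by assembling blocks $T_k:Y_k\to Y_k$ into an $\ell_2$-sum. In every block the orbit of $0$ should at some time be at distance $1$ from $0$. This rules out a fixed point $(q_k)$, because each $\|q_k\|$ would have to be at least $\frac12$. At suitable common times $n_j$, on the other hand, the squared norms of the means in the blocks should have a sum over $k$ that is bounded independently of $j$. Example~\ref{ex:linfty} supplies the mechanism: each coordinate of the orbit is nonzero only rarely, so averaging makes it small. But there the first step already has length $1$, so infinitely many such blocks do not even define a map of the $\ell_2$-sum. We need a slow version, in which the orbit takes $r$ steps to reach distance $1$ and has period $N$ much larger than $r$. Then at times much shorter than $r$ the block has hardly moved, and at times $n\ge N$ it is averaged out.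

\subsection{The block}

The coordinates of the block are given by the following functions: a tent of height $\alpha$ at $i$ minus a tent of height $\beta$ at $j$.

\begin{lemma}\label{lem:tents}
Let $(M,d)$ be a metric space with $d\le1$, let $o\in M$, and let $i\ne j$ in $M$. There is a $1$-Lipschitz function $g:M\to[-1,1]$ with $g(o)=0$ and $g(i)-g(j)=d(i,j)$ that vanishes at all $x$ with $d(x,i)=d(x,j)=1$.
\end{lemma}

\begin{proof}
Let $\eta=d(i,j)$, $\alpha=\min(\eta,d(i,o))$ and $\beta=\eta-\alpha$. Since $\eta\le d(i,o)+d(j,o)$, we have $0\le\alpha\le d(i,o)$, $0\le\beta\le d(j,o)$ and $\alpha+\beta=\eta$. Put $g=h_1-h_2$ with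
\[
h_1(x)=\max(0,\alpha-d(x,i)),\qquad h_2(x)=\max(0,\beta-d(x,j)).
\]

\emph{Values.} Since $\alpha\le d(i,o)$ and $\beta\le d(j,o)$, $g(o)=0$. Since $\alpha,\beta\le\eta$, we have $h_1(j)=h_2(i)=0$, so $g(i)=\alpha$, $g(j)=-\beta$ and $g(i)-g(j)=\eta$. Since $\alpha,\beta\le1$, we have $|g|\le1$, and $g(x)=0$ if $d(x,i)=d(x,j)=1$.

\emph{Lipschitz property.} The functions $h_1,h_2$ are $1$-Lipschitz. They are never both positive at one point $x$, because that would give $d(i,j)\le d(x,i)+d(x,j)<\alpha+\beta=\eta$. Let $x,y\in M$. If $h_1(x)>0$ and $h_2(y)>0$, then $h_2(x)=h_1(y)=0$, and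
\[
0<g(x)-g(y)=\eta-d(x,i)-d(y,j)\le d(x,y)
\]
by the triangle inequality. The case $h_1(y)>0$, $h_2(x)>0$ is the same with $x$ and $y$ interchanged. In the remaining cases one of the two functions vanishes at both points: if $h_1$ is positive at $x$ or at $y$, then $h_2$ vanishes at that point because the two are never both positive, and at the other point because the previous cases are excluded. So $|g(x)-g(y)|$ equals $|h_1(x)-h_1(y)|$ or $|h_2(x)-h_2(y)|$, which is at most $d(x,y)$.
\end{proof}

\begin{lemma}\label{lem:block}
Let $r\ge1$ and $N\ge2r$ be integers. There are a finite-dimensional Banach space $Y$ and a nonexpansive $T:Y\to Y$ such that, for $i\ge0$ and $n\ge1$,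
\begin{enumerate}
\item[\rm(a)] $\|T^i0\|\le i/r$, and hence $\|S_n0\|\le n/r$;
\item[\rm(b)] $\|S_n0\|\le4r\big(\frac1N+\frac1n\big)$;
\item[\rm(c)] $\|T^r0\|=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $|\cdot|$ be the distance to $0$ in the cyclic group $\mathbb Z_N$, and let $d(x,y)=\min(|x-y|/r,1)$, a translation invariant metric on $\mathbb Z_N$. For each pair $P=\{i,j\}$ of distinct elements let $g_P$ be a function as in Lemma~\ref{lem:tents} with $o=0$. Let $\mathcal P$ be the set of all pairs, let $Y=\ell_\infty^{\mathcal P}$, and put
\[
a_x=(g_P(x))_{P\in\mathcal P}\qquad(x\in\mathbb Z_N).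
\]
Then $a_0=0$. Moreover $\|a_x-a_y\|=d(x,y)$: the inequality $\le$ holds because every $g_P$ is $1$-Lipschitz, and, for $x\ne y$, $\ge$ because of the coordinate $P=\{x,y\}$. Since $d$ is translation invariant, $a_x\mapsto a_{x+1}$ is an isometry of a finite set. McShane's extension, applied to each coordinate as in Example~\ref{ex:linfty}, extends it to a nonexpansive $T:Y\to Y$ with $T^i0=a_{i\bmod N}$.

(a) We have $\|T^i0\|=d(i,0)\le i/r$, and averaging over $i<n$ gives $\|S_n0\|\le n/r$.

(b) If $g_P(x)\ne0$ with $P=\{i,j\}$, then $d(x,i)<1$ or $d(x,j)<1$, that is, $|x-i|\le r-1$ or $|x-j|\le r-1$. So $g_P\neq0$ at no more than $2(2r-1)<4r$ points of $\mathbb Z_N$. The integers $0,\dots,n-1$ are covered by at most $\frac nN+1$ blocks of $N$ consecutive integers, and $|g_P|\le1$. Hence every coordinate of $S_n0$ has absolute value at most $\frac{4r}n(\frac nN+1)$.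

(c) Since $N\ge2r$, the distance of $r$ to $0$ in $\mathbb Z_N$ is $r$, and $\|T^r0\|=d(r,0)=1$.
\end{proof}

\subsection{The map on the $\ell_2$-sum}

Let $n_0=1$ and, for $k\ge1$,
\[
r_k=2^kn_{k-1},\qquad N_k=n_k=2^{k+3}r_k .
\]
Let $T_k:Y_k\to Y_k$ be the block of Lemma~\ref{lem:block} for $r_k$ and $N_k$, let $X=\big(\bigoplus_kY_k\big)_{\ell_2}$, and put $T(q_k)_k=(T_kq_k)_k$. Since $\|T_kq_k\|\le\|q_k\|+\|T_k0\|$ and $\|T_k0\|\le1/r_k\le2^{-k}$, the map $T$ takes $X$ into $X$. It is nonexpansive because every $T_k$ is.

\emph{Bounded means.} Let $j\ge1$ and let $\sigma_k$ be the $k$-th component of $S_{n_j}0$.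
If $k>j$, then $n_j\le n_{k-1}$, and (a) gives $\|\sigma_k\|\le n_j/r_k\le n_{k-1}/r_k=2^{-k}$.
If $k\le j$, then $n_j\ge n_k=N_k$, and (b) gives $\|\sigma_k\|\le4r_k\cdot2/N_k=2^{-k}$.
Hence $\|S_{n_j}0\|^2\le\sum_{k\ge1}4^{-k}=\frac13$ for all $j\ge1$.

\emph{No fixed point.} If $q=(q_k)$ were fixed, then $\|T_k^{r_k}0-q_k\|=\|T_k^{r_k}0-T_k^{r_k}q_k\|\le\|q_k\|$. With (c) this would give $1=\|T_k^{r_k}0\|\le2\|q_k\|$ for all $k$, contradicting $\sum_k\|q_k\|^2<\infty$.

\subsection{The geometry of $X$}

As an $\ell_2$-sum of finite-dimensional spaces, $X$ is reflexive and separable. We need the following property: if $x_n$ converges weakly to $w$ in $X$, then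
\begin{equation}\label{eq:opial}
\|x_n-y\|^2-\|x_n-w\|^2\to\|y-w\|^2\qquad\text{for all }y\in X .
\end{equation}
By translation we may take $w=0$. If $y$ has only finitely many nonzero components, then $\|x_n-y\|^2-\|x_n\|^2$ involves only these components, and those of $x_n$ tend to $0$ in norm, because the $Y_k$ are finite-dimensional; the limit is $\|y\|^2$. General $y$ are approximated by such $y'$. The error is uniform in $n$, since $\big|\|x_n-y\|^2-\|x_n-y'\|^2\big|\le\|y-y'\|\,(2\sup_n\|x_n\|+\|y\|+\|y'\|)$.

Suppose now that $X$ does not have normal structure. Then there is a bounded closed convex $K\subseteq X$ with $d=\operatorname{diam}K>0$ and $\sup_{y\in K}\|y-z\|=d$ for every $z\in K$. We produce a sequence in $K$ that is asymptotically at distance $d$ from every point of $K$, a variant of the diametral sequences of Brodskii and Milman \cite{BM}. Let $\{y_1,y_2,\dots\}$ be dense in $K$ and let $c_n=\frac1n(y_1+\dots+y_n)\in K$. Choose $x_n\in K$ with $\|x_n-c_n\|\ge d-d/n^2$. For $i\le n$,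
\[
d-\frac d{n^2}\le\|x_n-c_n\|\le\frac1n\sum_{l\le n}\|x_n-y_l\|\le\frac1n\|x_n-y_i\|+\frac{n-1}nd ,
\]
so $\|x_n-y_i\|\ge d-d/n$. Since also $\|x_n-y_i\|\le d$, density gives $\|x_n-y\|\to d$ for every $y\in K$.

By reflexivity a subsequence of $(x_n)$ converges weakly to some $w$, and $w\in K$. Along this subsequence, for every $y\in K$, the left-hand side of \eqref{eq:opial} tends to $d^2-d^2=0$. So $y=w$ for every $y\in K$, which contradicts $d>0$. Hence $X$ has normal structure, and Theorem~\ref{thm:counter} is proved. \qed

\begin{remark}
Since $X$ is reflexive with normal structure, Lemma~\ref{lem:center} and Kirk's theorem \cite{Kirk} show that every nonexpansive self-map of a closed convex subset of $X$ with a bounded orbit has a fixed point. The orbit of $0$ under $T$ is therefore unbounded, although some of its means stay bounded: what fails in $X$ is exactly the passage from means to orbits, that is, an estimate \eqref{eq:K}. In Theorem~\ref{thm:uns}, uniform normal structure can therefore not be weakened to reflexivity together with normal structure. We do not claim that uniform normal structure is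 necessary for such an estimate.
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{On the Asymptotic Behavior of Nonlinear Semigroups and the Range of Accretive Operators}, https://core.ac.uk/download/pdf/82411988.pdf.

\bibitem{BM}
Brodskii and Milman, Dokl. Akad. Nauk SSSR \textbf{59} (1948), 837--840.

\bibitem{Browder}
F. E. Browder, Bull. AMS \textbf{74} (1968), 660--665.

\bibitem{Bruck}
R. E. Bruck, Israel J. Math. \textbf{38} (1981), 304--314.

\bibitem{Kirk}
Kirk, Amer. Math. Monthly \textbf{72} (1965), 1004--1006.

\bibitem{Maluta}
E. Maluta, Pacific J. Math. \textbf{111} (1984), 357--369.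

\end{thebibliography}

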